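\title{Entire solutions of the Fisher--KPP equation: density of combinations of fronts and a classification by measures}

\begin{abstract}
We study the solutions $0\le u\le1$ of $u_t=\Delta u+f(u)$ that are defined for all $x\in\mathbb R^N$ and all $t\in\mathbb R$, where $f$ is a concave nonlinearity of Fisher--KPP type. We prove that every such solution is a locally uniform limit of solutions built from finitely many planar traveling fronts, which settles a conjecture in the affirmative for every $N\ge1$. We also show that the solutions other than $u\equiv1$ are in an order-preserving, bicontinuous bijection with the finite nonnegative measures on the closed ball of radius $\sqrt{f'(0)}$, and that each of them satisfies $u_t\ge 2\sqrt{f'(0)}\,|\nabla u|$. The proof maps the nonlinear set of solutions onto a convex cone of space-time harmonic functions of a killed heat kernel. A Harnack inequality identifies the extreme rays of the cone with fronts, and the Krein--Milman theorem concludes.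
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $N\ge1$ and consider the Fisher--KPP equation
\begin{equation}\label{eq:kpp}
u_t=\Delta u+f(u),\qquad x\in\mathbb R^N,
\end{equation}
where $f$ is a concave function of class $C^2$ on $[0,1]$ with
\[
f(0)=f(1)=0,\qquad f'(0)>0,\qquad f'(1)<0,\qquad f>0\ \text{ on }(0,1).
\]
A solution is \emph{entire} if it is defined for all $x\in\mathbb R^N$ and all $t\in\mathbb R$. We write $\mathcal E$ for the set of entire solutions with $0\le u\le1$, and $\mathcal T$ for the topology of uniform convergence on compact subsets of $\mathbb R^N\times\mathbb R$. For a measurable function $0\le g\le1$ on $\mathbb R^N$, $S_tg$ denotes the value at time $t$ of the bounded solution of \eqref{eq:kpp} with initial datum $g$.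

The state $0$ is unstable and the state $1$ is stable. We shall see that every $u\in\mathcal E\setminus\{0,1\}$ tends to $0$ as $t\to-\infty$ (Lemma~\ref{lem:apriori}) and to $1$ as $t\to+\infty$ (Lemma~\ref{lem:hair}) at each point $x$. So $\mathcal E$ lists all the ways in which the state $1$ can invade the state $0$ over an infinite time. An entire solution has no initial datum, and it is not evident which data should label it.

The simplest elements of $\mathcal E$ depend on one variable. Let $c^*=2\sqrt{f'(0)}$. For each $c\ge c^*$ there is a profile $\varphi_c\colon\mathbb R\to[0,1]$, unique up to translation, with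
\[
\varphi_c''-c\varphi_c'+f(\varphi_c)=0,\qquad \varphi_c(-\infty)=0,\qquad\varphi_c(+\infty)=1;
\]
we take this standard fact as known. Let $\xi$ be a solution of $\xi'=f(\xi)$ with $0<\xi<1$, so that $\xi(-\infty)=0$ and $\xi(+\infty)=1$; it plays the role of a front of infinite speed. For $(v,c,h)\in S^{N-1}\times[c^*,+\infty]\times\mathbb R$ the \emph{front} $\phi_{(v,c,h)}\in\mathcal E$ is
\[
\phi_{(v,c,h)}(x,t)=\varphi_c(x\cdot v+ct+h)\quad(c<+\infty),\qquad \phi_{(v,+\infty,h)}(x,t)=\xi(t+h).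
\]
Fronts can be combined. For an integer $p\ge1$ and fronts $\phi_i=\phi_{(v_i,c_i,h_i)}$, $1\le i\le p$, start the equation at time $-n$ from the maximum of the fronts and let $n\to\infty$:
\begin{equation}\label{eq:oplus}
\bigoplus_{i=1}^p\phi_i\,(\cdot,t)=\lim_{n\to\infty}S_{t+n}\Big[\max_{1\le i\le p}\phi_i(\cdot,-n)\Big].
\end{equation}
The limit exists and is an entire solution with values in $(0,1)$; the short argument is recalled in Section~\ref{sec:semigroup}. For $p=1$ it is the front itself. The conjecture posed in \cite{TF} is that these combinations exhaust $\mathcal E$ up to closure: \emph{$\mathcal E$ is the $\mathcal T$-closure of the set of all solutions \eqref{eq:oplus}, when $p\ge1$ and the triples $(v_i,c_i,h_i)\in S^{N-1}\times[c^*,+\infty]\times\mathbb R$ vary.} We prove it.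

\begin{theorem}\label{thm:A}
For every $N\ge1$ and every $f$ as above, $\mathcal E$ is the $\mathcal T$-closure of the set of all $\bigoplus_{i=1}^p\phi_{(v_i,c_i,h_i)}$.
\end{theorem}

The method also labels every element of $\mathcal E$. Let $\lambda^*=\sqrt{f'(0)}$ and $\mathbb B=\{a\in\mathbb R^N:|a|\le\lambda^*\}$. For $0<|a|\le\lambda^*$ put
\[
v_a=\frac a{|a|},\qquad c_a=|a|+\frac{f'(0)}{|a|}\ \ge c^*.
\]
Normalize $\varphi_c(0)=\xi(0)=\frac12$; this fixes the profiles because they are increasing (Lemma~\ref{lem:profile}). Measures $\mu_i$ on $\mathbb B$ converge \emph{weakly} to $\mu$ if $\int g\,d\mu_i\to\int g\,d\mu$ for every continuous $g$ on $\mathbb B$.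

\begin{theorem}\label{thm:B}
There is a bijection $\mu\mapsto u_\mu$ from the finite nonnegative Borel measures on $\mathbb B$ onto $\mathcal E\setminus\{1\}$. It is a homeomorphism for weak convergence and $\mathcal T$, it satisfies $\mu\le\nu\Leftrightarrow u_\mu\le u_\nu$, and:
\begin{enumerate}
\item[(1)] for $m>0$, $u_{m\delta_a}=\varphi_{c_a}\big(x\cdot v_a+c_at+\frac{\ln m}{|a|}\big)$ if $a\ne0$, and $u_{m\delta_0}=\xi\big(t+\frac{\ln m}{f'(0)}\big)$;
\item[(2)] $u_{\mu+\nu}(\cdot,t)=\lim_{r\to\infty}S_{t+r}\big[\min(1,u_\mu+u_\nu)(\cdot,-r)\big]$;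
\item[(3)] $u_\mu(x+y,t-s)=u_{\mu'}(x,t)$ with $d\mu'(a)=e^{a\cdot y-(|a|^2+f'(0))s}\,d\mu(a)$, for $y\in\mathbb R^N$ and $s\in\mathbb R$.
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:grad}
Every $u\in\mathcal E$ satisfies $u_t\ge c^*|\nabla u|$. The constant $c^*$ is sharp.
\end{corollary}

As $|a|$ decreases from $\lambda^*$ to $0$, the speed $c_a$ increases from $c^*$ to $+\infty$. So the Dirac masses are exactly the fronts: the center of $\mathbb B$ carries $\xi$, and the boundary sphere $|a|=\lambda^*$ carries the fronts of critical speed $c^*$. The missing solution $u\equiv1$ is the point at infinity. Indeed $\mathcal E$ is $\mathcal T$-compact, and if $\mu_i(\mathbb B)\to\infty$ then no subsequence of $(u_{\mu_i})$ can converge in $\mathcal E\setminus\{1\}$, so $u_{\mu_i}\to1$.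

Section~\ref{sec:model} works out the two model computations behind these statements and explains the plan of the proof.

\section{Two model computations and the plan}\label{sec:model}

\subsection{Normalization and notation}
Replace $u(x,t)$ by $u(x/\lambda^*,t/f'(0))$ and $f$ by $f/f'(0)$. The new function solves \eqref{eq:kpp} for the new $f$, which has $f'(0)=1$. Under this change $(x,y,h)$ are multiplied by $\lambda^*$ (for finite $c$), $(t,s)$ are multiplied by $(\lambda^*)^2$, and $(a,c)$ are divided by $\lambda^*$. Hence $a\cdot y-(|a|^2+f'(0))s$ becomes $a\cdot y-(|a|^2+1)s$, and all statements above turn into the same statements with $f'(0)=1$. (Section~\ref{sec:semigroup} shows that the limit \eqref{eq:oplus} may be taken along real starting times, so the rescaling of time does no harm.) \emph{From now on $f'(0)=1$, $\lambda^*=1$, $c^*=2$.}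

Let $G_t(x)=(4\pi t)^{-N/2}e^{-|x|^2/4t}$ and let $e^{t\Delta}$ be convolution with $G_t$, applied to nonnegative measurable functions. Completing the square gives, for $a\in\mathbb R^N$,
\begin{equation}\label{eq:tilt}
G_t(x)\,e^{a\cdot x}=e^{|a|^2t}\,G_t(x-2ta),\qquad\text{hence}\qquad e^{t\Delta}e^{a\cdot x}=e^{|a|^2t}e^{a\cdot x}.
\end{equation}
The linearization of \eqref{eq:kpp} at $0$ is $v_t=\Delta v+v$, with semigroup $e^te^{t\Delta}$. We write $S=S_1$ and $P=e\cdot e^{\Delta}$ for the time-one maps, $x\wedge y=\min(x,y)$, and $u_n=u(\cdot,-n)$ for $u\in\mathcal E$, so that $u_n=Su_{n+1}$: the index $n$ counts time backward. The letters $C,c$ denote positive constants that may change from line to line.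

\subsection{Solutions independent of $x$}\label{subsec:ode}
Take $f(u)=u(1-u)$ and solutions that depend on $t$ only. The ratio $u/(1-u)$ solves $w'=w$, so the entire solutions in $[0,1)$ are
\[
\xi_m(t)=\frac{me^t}{1+me^t},\qquad m\ge0 .
\]
The label $m$ is read off in the remote past. Take the value at time $-r$ and run the \emph{linear} equation up to time $0$: the result $e^r\xi_m(-r)$ increases to $m$ as $r\to\infty$. Conversely, the solution with value $p_r<1$ at time $-r$ is $\xi_{m_r}$ with $m_r=e^rp_r/(1-p_r)$, so it converges to $\xi_m$ as soon as $e^rp_r\to m$. Four choices of $p_r$ give four facts: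
\begin{itemize}
\item $p_r=1\wedge me^{-r}$ gives $\xi_m$: the nonlinear flow started from the truncated linear solution $me^t$ inverts the map $\xi_m\mapsto m$;
\item $p_r=\theta\xi_m(-r)$ gives $\xi_{\theta m}$, and $p_r=\xi_m(-r)+\xi_{m'}(-r)$ gives $\xi_{m+m'}$: scaling and adding in the remote past are the linear operations on labels;
\item $p_r=\max(\xi_m(-r),\xi_{m'}(-r))$ gives $\xi_{\max(m,m')}$: the operation $\bigoplus$ does not add two translates of the same front.
\end{itemize}
Finally $\xi_m(t-s)=\xi_{e^{-s}m}(t)$: translation acts on the label by a scalar. This is Theorem~\ref{thm:B} for the measures $m\delta_0$.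

For general $f$ the label is finite for the following reason. Let $M_0=\frac12\max|f''|$, so that $s-M_0s^2\le f(s)\le s$ on $[0,1]$. Then $(\ln\xi-t)'=f(\xi)/\xi-1\in[-M_0\xi,0]$. Since $\xi\le2f(\xi)=2\xi'$ near $-\infty$, the function $\xi$ is integrable there, and so
\begin{equation}\label{eq:xiasym}
e^{-t}\xi(t)\to\mathcal A\in(0,\infty)\qquad(t\to-\infty).
\end{equation}
The nonlinear flow loses a quadratic amount against the linear flow, and the losses are summable. Some control of $s-f(s)$ is needed here. If $f(s)=s-s/|\ln s|$ near $0$, which is concave and $C^1$ but not $C^2$, then $\xi'\le\xi$ gives $|\ln\xi(-r)|\le r+C$, so $(\ln\xi-t)'\le-1/(|t|+C)$ near $-\infty$ and $e^r\xi(-r)\to\infty$.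

\subsection{Exponentials}\label{subsec:exp}
By \eqref{eq:tilt} the functions $E_a(x,t)=e^{a\cdot x+(|a|^2+1)t}$, $a\in\mathbb R^N$, are positive entire solutions of the linear equation, and so are their superpositions $\int E_a\,d\mu(a)$ for compactly supported $\mu$. For $a\neq0$, $E_a=e^{|a|z}$ with $z=x\cdot v_a+c_at$. One guesses that $u\in\mathcal E\setminus\{1\}$ looks like such a superposition in the past, that fronts correspond to single exponentials, and that Theorem~\ref{thm:A} expresses the density of finite sums of Dirac masses. Two computations support the guess.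

\emph{For distinct exponents, the maximum acts as a sum.} Let $a\ne a'$ and $\bar a=(a+a')/2$. Bound $E_a\wedge E_{a'}$ by $\sqrt{E_aE_{a'}}$ and use $\frac12(|a|^2+|a'|^2)-|\bar a|^2=\frac14|a-a'|^2$:
\[
e^{t+r}e^{(t+r)\Delta}\big[(E_a\wedge E_{a'})(\cdot,-r)\big]\le E_{\bar a}(\cdot,t)\,e^{-|a-a'|^2r/4}\to0\qquad(r\to\infty).
\]
Since $\max(E_a,E_{a'})=E_a+E_{a'}-E_a\wedge E_{a'}$, the linear flow started from the maximum converges to the sum.

\emph{Exponents with $|a|>1$ do not survive the truncation at $1$.} For $|a|>1$ we have $1\wedge e^{|a|z}\le e^z$ and $c_a>2$. The bound $S_t\le e^te^{t\Delta}$ of Lemma~\ref{lem:semi} gives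
\[
S_{t+r}\big[1\wedge E_a(\cdot,-r)\big]\le e^{x\cdot v_a-c_ar+2(t+r)}=e^{x\cdot v_a+2t}\,e^{-(c_a-2)r}\to0 .
\]
For $0<|a|<1$ the same limit is a front of speed $c_a$ (proof of Lemma~\ref{lem:eigen}). This is why the measures live on $\mathbb B$.

The guess fails in its literal form on the sphere $|a|=1$. Already for $N=1$, the truncated exponential $1\wedge E_a$ with $|a|=1$ produces the solution $0$, while for the front $u$ of speed $2$ the linear evolution $e^re^{r\Delta}u(\cdot,-r)$ tends to $+\infty$ (Remark~\ref{rem:critical}). The plain linear equation has no label for the critical fronts.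

\subsection{The plan}
Linearization forgets the constraint $u\le1$. We restore it by replacing $P$ with $P\mathbf 1_{D_n}$, where $D_n$ is a ball of radius slightly larger than $2n$: mass that lies outside $D_n$ at time $-n$ is killed. The killed mass is accounted for by an explicit solution $B$ of the linear equation which is at least $1$ outside $D_n$ and which carries no label itself (Section~\ref{sec:killed}). The role of the label $m$ is then played by an element of the cone $H$ of nonnegative solutions of $k_n=P(\mathbf 1_{D_{n+1}}k_{n+1})$.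

The analytic core is the summability of the quadratic loss. The solution $u_j$ is polynomially small in $D_j$ except in a thin shell near $|x|=2j$ (Section~\ref{sec:mass}), and a random walk that survives the killing visits this shell at time $j$ with relative probability $O(j^{-5/4})$ (Section~\ref{sec:shell}). The rest of the proof is soft. We obtain mutually inverse, monotone, continuous maps $\mathcal L\colon\mathcal E\setminus\{1\}\to H$ and $\mathcal N\colon H\to\mathcal E\setminus\{1\}$, under which translations act linearly on $H$ (Section~\ref{sec:cone}). A Harnack inequality forces translations to act by scalars on extreme rays, so extreme rays are fronts, and the Krein--Milman theorem gives Theorem~\ref{thm:A} (Section~\ref{sec:extreme}). Theorem~\ref{thm:B} follows once the scalars are computed (Section~\ref{sec:measures}).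

\section{The nonlinear semigroup}\label{sec:semigroup}

Extend $f$ by $0$ to $(1,\infty)$; it stays Lipschitz. We use two textbook facts.

\emph{Comparison principle.} Let $\Omega$ be $\mathbb R^N$, a ball or a half-space, let $\mathbf b\in\mathbb R^N$ and let $F$ be Lipschitz on $[0,\infty)$. Let $v,w\ge0$ be bounded and continuous on $\overline\Omega\times[0,T]$ and classical in $\Omega\times(0,T]$, with $v_t-\Delta v-\mathbf b\cdot\nabla v\le F(v)$ (subsolution) and $w_t-\Delta w-\mathbf b\cdot\nabla w\ge F(w)$ (supersolution). If $v\le w$ at $t=0$ and on $\partial\Omega\times[0,T]$, then $v\le w$. For $\Omega=\mathbb R^N$, $\mathbf b=0$, the data may be bounded measurable functions, attained in the sense that $v(\cdot,t)-e^{t\Delta}v(\cdot,0)\to0$ uniformly as $t\downarrow0$, and the same for $w$. In particular $S_t$ is order preserving and bounded solutions are unique.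

\emph{Compactness.} By interior parabolic estimates, a solution with values in $[0,1]$ has $\nabla u$, $D^2u$, $u_t$ bounded and H\"older continuous one unit of time after it starts, with bounds depending only on $f$ and $N$. Hence $\mathcal E$ is compact and metrizable for $\mathcal T$; and for any data $0\le g_r\le1$ the functions $S_{t+r}g_r$, $r\to\infty$, are $\mathcal T$-relatively compact with all limit points in $\mathcal E$. If they are monotone in $r$, they converge in $\mathcal T$.

\begin{lemma}\label{lem:semi}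
Let $0\le g\le1$ and $g'\ge0$ be measurable, $\theta\in[0,1]$, $t>0$, and $M=(e-1)M_0$. Then
\begin{align}
&S_t(\theta g)\ge\theta S_tg,\label{eq:scale}\\
&S_t\big(1\wedge(g+g')\big)\le S_tg+S_t(1\wedge g'),\label{eq:subadd}\\
&e^{t\Delta}g\le S_tg\le e^te^{t\Delta}g,\qquad\text{in particular }Sg\le Pg,\label{eq:linear}\\
&Sg\ge P(g-Mg^2).\label{eq:loss}
\end{align}
\end{lemma}

\begin{proof}
Concavity and $f(0)=0$ give $f(\theta s)\ge\theta f(s)$, so $\theta S_tg$ is a subsolution; this is \eqref{eq:scale}. For $s,s'\in[0,1]$ we have $f(s)+f(s')\ge f(s+s')$: if $0<s+s'\le1$, add $f(s)\ge\frac s{s+s'}f(s+s')$ and the same inequality for $s'$; if $s+s'>1$ the right side is $0$. So the right side of \eqref{eq:subadd} is a supersolution, and its datum $g+1\wedge g'$ dominates $1\wedge(g+g')$. The bounds $0\le f(s)\le s$ give \eqref{eq:linear}. For \eqref{eq:loss} let $w(\tau)=S_\tau g$. By \eqref{eq:linear} and the Cauchy--Schwarz inequality, $w(\tau)^2\le e^{2\tau}(e^{\tau\Delta}g)^2\le e^{2\tau}e^{\tau\Delta}(g^2)$.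 Write the equation as $w_\tau=\Delta w+w-(w-f(w))$ with $w-f(w)\le M_0w^2$. Duhamel's formula gives
\[
Sg\ge Pg-M_0\int_0^1e^{1-\tau}e^{(1-\tau)\Delta}w(\tau)^2\,d\tau\ge Pg-M_0\int_0^1e^{\tau}\,d\tau\;P(g^2).\qedhere
\]
\end{proof}

\begin{remark}[Where the hypotheses on $f$ enter]
Concavity gives \eqref{eq:scale}, \eqref{eq:subadd} and the upper bound in \eqref{eq:linear}; the first two are what makes translations act linearly on $H$. Apart from regularity of solutions, the $C^2$ assumption is used only through $f(s)\ge s-M_0s^2$. Positivity of $f$ on $(0,1)$ excludes constant solutions other than $0$ and $1$. The condition $f'(1)<0$ is not used separately: concavity gives $f'(1)\le-2f(\frac12)<0$.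
\end{remark}

If $u\in\mathcal E$ vanishes at $(x_0,t_0)$, then $0\ge e^{s\Delta}u(\cdot,t_0-s)(x_0)$ by \eqref{eq:linear}, so $u(\cdot,t_0-s)=0$ for all $s>0$ and $u\equiv0$ by uniqueness. The function $w=1-u$ satisfies $w_t-\Delta w=-f(1-w)\ge f'(1)w$, and the same argument applies to it. Thus \emph{every $u\in\mathcal E\setminus\{0\}$ is positive everywhere, and every $u\in\mathcal E\setminus\{1\}$ is less than $1$ everywhere.}

We can now justify \eqref{eq:oplus}. For real $r$ let $U_r(\cdot,t)=S_{t+r}[\max_i\phi_i(\cdot,-r)]$. For $h>0$, $S_h[\max_i\phi_i(\cdot,-r-h)]\ge\phi_j(\cdot,-r)$ for each $j$, so $U_r$ is nondecreasing in $r$. The limit exists along any real $r\to\infty$, lies in $\mathcal E$ and dominates each $\phi_j>0$. By \eqref{eq:subadd} it is at most $\sum_i\phi_i$, which tends to $0$ as $t\to-\infty$; so it is not $1$.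

For $y\in\mathbb R^N$ and $s\in\mathbb R$ let $\tau_{y,s}u(x,t)=u(x+y,t-s)$. The next inequality compares $u$ with its delayed translates. It rests on an elementary bound: for $s_1,s_2>0$ the Cauchy--Schwarz inequality gives $(|z+y|+|y|)^2\le(s_1+s_2)\big(|z+y|^2/s_1+|y|^2/s_2\big)$, and therefore
\begin{equation}\label{eq:kernel}
-\frac{|z+y|^2}{4s_1}+\frac{|z|^2}{4(s_1+s_2)}\le\frac{|y|^2}{4s_2}\qquad(y,z\in\mathbb R^N).
\end{equation}

\begin{lemma}[Harnack inequality]\label{lem:harnack}
For $u\in\mathcal E$, $y\in\mathbb R^N$ and $s>0$: $\tau_{y,s}u\le C_{y,s}u$ with $C_{y,s}=e(1+s)^{N/2}e^{|y|^2/4s}$.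
\end{lemma}

\begin{proof}
Let $g=u(\cdot,t-s-1)$. By \eqref{eq:linear}, $u(x+y,t-s)\le e\int G_1(z+y)g(x-z)\,dz$ and $u(x,t)\ge\int G_{1+s}(z)g(x-z)\,dz$. By \eqref{eq:kernel}, $G_1(z+y)\le(1+s)^{N/2}e^{|y|^2/4s}G_{1+s}(z)$.
\end{proof}

\begin{lemma}[Profiles]\label{lem:profile}
(a) For $c\ge2$, $0<\varphi_c<1$ and $\varphi_c'>0$ on $\mathbb R$.

(b) Let $u(x,t)=\varphi(x\cdot v+ct)$ belong to $\mathcal E$, with $|v|=1$, $c\in\mathbb R$, $\varphi$ nondecreasing and $0<\varphi<1$. Then $c\ge2$ and $\varphi=\varphi_c(\cdot+h)$ for some $h$.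
\end{lemma}

\begin{proof}
(a) The first claim holds because fronts lie in $\mathcal E\setminus\{0,1\}$. The function $e^{-cz}\varphi_c'$ has derivative $-e^{-cz}f(\varphi_c)<0$. If it were $\le0$ somewhere, then $\varphi_c'\le-\delta e^{cz}$ for some $\delta>0$ and all large $z$, and $\varphi_c$ would be unbounded.

(b) We have $\varphi''-c\varphi'+f(\varphi)=0$. As $\zeta\to\pm\infty$ the translates $\varphi(\cdot+\zeta)$ converge to the constants $\varphi(\pm\infty)$, in $C^2_{\mathrm{loc}}$ by the parabolic estimates. So $\varphi'(\pm\infty)=0$, and the constants are zeros of $f$. Since $\varphi(-\infty)\le\varphi(0)<1$ and $\varphi(+\infty)\ge\varphi(0)>0$, they are $0$ and $1$. Multiplying the equation by $\varphi'$ and integrating gives $c\int\varphi'^2=\int_0^1f>0$, so $c>0$. Suppose $c<2$. Choose $\nu>0$ with $\nu^2+c^2/4<1$, and $Z$ with $f(\varphi)\ge(\nu^2+c^2/4)\varphi$ on $(-\infty,-Z]$. The function $w=e^{-cz/2}\varphi>0$ satisfies $w''=e^{-cz/2}\big(\frac{c^2}4\varphi-f(\varphi)\big)\le-\nu^2w$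 there. With $z_1=z_0+\pi/\nu\le-Z$, two integrations by parts give
\[
0\ge\int_{z_0}^{z_1}(w''+\nu^2w)\sin\big(\nu(z-z_0)\big)\,dz=\nu\big(w(z_0)+w(z_1)\big)>0,
\]
a contradiction. So $c\ge2$, and uniqueness of $\varphi_c$ up to translation gives the rest.
\end{proof}

Fix $\varrho$ so large that the principal Dirichlet eigenvalue of $-\Delta$ in $\{|x|<\varrho\}$, which is proportional to $\varrho^{-2}$, is at most $\frac14$. Let $\psi$ be the positive radial eigenfunction with $\max\psi=\psi(0)=1$, extended by $0$. Fix $s_0\in(0,1)$ with $f(s)\ge s/2$ on $[0,s_0]$.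

\begin{lemma}[Small bumps grow]\label{lem:hair}
(a) If $s>0$, $t\ge0$ and $se^{t/4}\le s_0$, then $S_t\big(s\psi(\cdot-x_0)\big)\ge se^{t/4}\psi(\cdot-x_0)$ for every $x_0$.

(b) $S_t(s_0\psi)(0)\to1$ as $t\to\infty$. Consequently $u(x,t)\to1$ as $t\to+\infty$ for every $u\in\mathcal E\setminus\{0\}$ and every $x$.
\end{lemma}

\begin{proof}
(a) In the ball $\{|x-x_0|<\varrho\}$ the function $w=se^{t/4}\psi(\cdot-x_0)$ satisfies $\Delta w+f(w)\ge-\frac14w+\frac12w=w_t$ as long as $se^{t/4}\le s_0$, and it vanishes on the boundary. Compare in the ball.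

(b) The same computation shows that $s_0\psi$ is a stationary subsolution in the ball, so $S_h(s_0\psi)\ge s_0\psi$ for $h\geq0$, and $S_t(s_0\psi)$ increases with $t$ to a limit $u_\infty\le1$. The functions $S_{t+r}(s_0\psi)$ converge as $r\to\infty$ to an element of $\mathcal E$ equal to $u_\infty(x)$ at all times, so $u_\infty=S_tu_\infty$. Fix $x_0$. As $S_1(s_0\psi)$ is continuous and positive, $u_\infty\ge\varepsilon\psi(\cdot-x_0)$ for some $\varepsilon\in(0,s_0]$. By (a) with $\varepsilon e^{t/4}=s_0$, $u_\infty(x_0)=S_tu_\infty(x_0)\ge s_0$. Thus $u_\infty=S_tu_\infty\ge S_ts_0$, and the solution of $w'=f(w)$ with $w(0)=s_0$ tends to $1$. The last claim follows from $u(\cdot,0)\ge\varepsilon\psi(\cdot-x)$, part (a) and translation invariance.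
\end{proof}

\section{The barrier and the killed kernel}\label{sec:killed}

\subsection{The barrier}
We want a solution of the linear equation that is at least $1$ outside a region expanding backward in time at the critical speed $2$ in all directions. The average of the critical exponentials $E_v$, $|v|=1$, does this. Let $\sigma$ be the uniform probability on $S^{N-1}$ (mass $\frac12$ at $\pm1$ if $N=1$) and $I(r)=\int e^{rv_1}\,d\sigma(v)=\int\cosh(rv_1)\,d\sigma(v)$. The second form shows that $I$ is nondecreasing on $[0,\infty)$. The cap of angular radius $(1+r)^{-1/2}$ around $(1,0,\dots,0)$ has measure at least $c(1+r)^{-(N-1)/2}$, and on it $v_1\ge1-\frac1{1+r}$, so that $rv_1\ge r-1$. Hence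
\[
c_N(1+r)^{-(N-1)/2}e^r\le I(r)\le e^r .
\]
Let $A\ge\frac{N-1}2$ be a constant depending only on $N$, fixed in Lemma~\ref{lem:survival}. For $L\ge1$ and integers $n\ge0$ put
\[
R_n=2n+L+A\ln(n+1),\qquad D_n=\{|x|<R_n\},\qquad B_n(x)=b_L\int e^{v\cdot x-2n}\,d\sigma(v)=b_LI(|x|)e^{-2n},
\]
with $b_L=c_N^{-1}(3+A)^{(N-1)/2}(1+L)^{(N-1)/2}e^{-L}$. Then
\begin{equation}\label{eq:barrier}
B_n\ge1\ \text{ outside }D_n,\qquad PB_{n+1}=B_n,\qquad B_n(x)\le b_Le^{|x|-2n},\qquad b_L\to0\ \ (L\to\infty).
\end{equation}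
The second property is \eqref{eq:tilt}. For the first, $1+R_n\le(3+A)(1+L)(n+1)$, so for $|x|\ge R_n$
\[
B_n(x)\ge b_Lc_N(1+R_n)^{-(N-1)/2}e^{L}(n+1)^A\ge(n+1)^{A-(N-1)/2}\ge1 .
\]
The logarithmic term in $R_n$ compensates the factor $(1+r)^{-(N-1)/2}$, and the free parameter $L$ makes the barrier as small as we like on compact sets.

\subsection{Killed operators and the cone $H$}
For $n<m$ and measurable $g\ge0$ let
\[
P_{n,m}g=P\mathbf 1_{D_{n+1}}P\mathbf 1_{D_{n+2}}\cdots P\mathbf 1_{D_m}g,\qquad P_{n,n}g=g,\qquad\langle g\rangle_m=(P_{0,m}g)(0).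
\]
Then $P_{n,l}P_{l,m}=P_{n,m}$ and $\langle P_{n,m}g\rangle_n=\langle g\rangle_m$. The quantity $\langle u_m\rangle_m$ replaces $e^m\xi(-m)$ of Section~\ref{subsec:ode}. The next lemma says that, up to the barrier, a solution of \eqref{eq:kpp} is a subsolution of the killed linear flow.

\begin{lemma}\label{lem:basic}
Let $0\le w_n\le1$ with $w_n=Sw_{n+1}$ for $0\le n<m$. Then $(w_n-B_n)^+\le P\mathbf 1_{D_{n+1}}(w_{n+1}-B_{n+1})^+$ and $w_n\le B_n+P_{n,m}w_m$.
\end{lemma}

\begin{proof}
By \eqref{eq:linear} and \eqref{eq:barrier}, $w_n-B_n\le Pw_{n+1}-PB_{n+1}\le P(w_{n+1}-B_{n+1})^+$, and $(w_{n+1}-B_{n+1})^+$ vanishes outside $D_{n+1}$, where $B_{n+1}\ge1\ge w_{n+1}$. Iterating, $(w_n-B_n)^+\le P_{n,m}(w_m-B_m)^+\le P_{n,m}w_m$.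
\end{proof}

Let $(X_i)_{i\ge0}$ be the random walk from $0$ with step density $G_1$; it is $\sqrt2$ times a standard Brownian motion seen at integer times. Then $\langle g\rangle_n=e^n\,\mathbb E[g(X_n);X_i\in D_i,\ 1\le i\le n]$. Conditioning on the endpoint gives, for $n\ge1$,
\[
\langle g\rangle_n=\int_{D_n}\kappa_ng,\qquad\kappa_n(z)=e^nG_n(z)\,p_n(z),\qquad p_n(z)=\mathbb P(X_i\in D_i,\ 1\le i\le n-1\mid X_n=z)>0 .
\]

Let $H$ be the set of sequences $k=(k_n)_{n\ge0}$ of finite measurable functions $k_n\ge0$ on $\mathbb R^N$ with $k_n=P(\mathbf 1_{D_{n+1}}k_{n+1})$ everywhere. It is a convex cone, and $k_n=P_{n,m}k_m$ for $n\le m$. The \emph{mass} of $k$ is $\|k\|=k_0(0)=\langle k_n\rangle_n$, for any $n$; it is additive. We write $k\le l$ if $k_n\le l_n$ for all $n$; then $l-k\in H$. We shall use many times that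
\begin{equation}\label{eq:zero}
k\in H,\ \|k\|=0\ \Longrightarrow\ k=0;\qquad\text{hence}\qquad k\le l,\ \|k\|\ge\|l\|\ \Longrightarrow\ k=l .
\end{equation}
Indeed $\int_{D_n}\kappa_nk_n=0$ and $\kappa_n>0$ give $k_n=0$ a.e.\ on $D_n$ for $n\ge1$, and then $k_{n-1}=P(\mathbf 1_{D_n}k_n)=0$ everywhere.

\subsection{Bridges and Gaussian tails}
The \emph{bridge} from $x$ to $z$ on $[0,n]$ is the process $x+\frac tn(z-x)+\sqrt2(W_t-\frac tnW_n)$, where $W$ is a standard Brownian motion. At integer times it has the law of the walk from $x$ conditioned on $X_n=z$. Its components along orthogonal subspaces are independent bridges, each coordinate at time $t$ has variance $2t(n-t)/n$, and given its values at some times the pieces in between are independent bridges. Let $\beta$ be a one-dimensional bridge on $[0,n]$, let $\Lambda$ be an affine function with \emph{gaps} $d_0=\Lambda(0)-\beta_0\ge0$ and $d_1=\Lambda(n)-\beta_n\ge0$, and let $h_n=\sqrt{\ln 2n}$.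
\begin{itemize}
\item[(F1)] $\mathbb P(\beta_t<\Lambda(t)\text{ for all }t\in[0,n))=1-e^{-d_0d_1/n}\le d_0d_1/n$. This is the reflection principle for the bridge $\Lambda-\beta$: the crossing probability is $e^{-2d_0d_1/(\varsigma^2n)}$ with diffusivity $\varsigma^2=2$.
\item[(F2)] $\mathbb P(\beta_i\le\Lambda(i),\ 1\le i\le n-1)\le2(d_0+h_n)(d_1+h_n)/n$. Indeed, given values $\beta_i\le\Lambda(i)$, each of the $n$ unit bridges has both gaps to $\Lambda+h_n$ at least $h_n$, so by (F1) it crosses $\Lambda+h_n$ with probability at most $e^{-h_n^2}=\frac1{2n}$. With probability at least $\frac12$ none does. Hence the left side is at most twice the probability in (F1) for the line $\Lambda+h_n$.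
\item[(F3)] If $Y$ is centered Gaussian in $\mathbb R^{N-1}$ with covariance $s\,\mathrm{Id}$, then $\mathbb Ee^{|Y|^2/4s}=2^{(N-1)/2}$, so $\mathbb P(|Y|^2\ge\varpi s)\le2^{(N-1)/2}e^{-\varpi/4}$ for $\varpi>0$.
\item[(F4)] If $\zeta$ is real Gaussian with mean $\ge0$ and variance $\le s$, then $\mathbb P(\zeta\le-x)\le e^{-x^2/2s}$ for $x\ge0$.
\end{itemize}

For $|v|=1$, \eqref{eq:tilt} reads $G_1(x)e^{v\cdot x-1}=G_1(x-2v)$: the weight $e^{v\cdot X_j-j}$ turns the walk $X_i$ into the drifted walk $\tilde X_i=X_i+2iv$. So for measurable $Q\subset\mathbb R^N$,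
\begin{equation}\label{eq:drift}
\langle\mathbf 1_Qe^{v\cdot x-2j}\rangle_j=\mathbb P\big(\tilde X_i\in D_i,\ 1\le i\le j;\ \tilde X_j\in Q\big).
\end{equation}
The process $\beta_i=\tilde X_i\cdot v-2i=X_i\cdot v$ is a centered one-dimensional walk, and $\tilde X_i\in D_i$ forces $\beta_i<R_i-2i\le L+A\ln(j+1)$ for $i\le j$. A centered walk is unlikely to stay below a logarithmic level for a long time. This is the reason why the barrier carries no mass.

\begin{lemma}\label{lem:decay}
For every $L\ge1$ and $n\ge0$, $P_{n,m}B_m\downarrow0$ pointwise as $m\to\infty$. Moreover $\langle B_m\rangle_m\le b_L$.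
\end{lemma}

\begin{proof}
By \eqref{eq:barrier}, $P\mathbf 1_{D_{m+1}}B_{m+1}\le B_m$, so $P_{n,m}B_m$ is nonincreasing in $m$ and $\langle B_m\rangle_m\le B_0(0)=b_L$. By dominated convergence the limits form an element of $H$, and by \eqref{eq:zero} it suffices to show $\langle B_j\rangle_j\to0$. Let $\ell=L+A\ln(j+1)$ and view $\beta_i$ as $\sqrt2W_i$ for a standard Brownian motion $W$ on $\mathbb R$. As in (F2), given values $\beta_i<\ell$ for $0\le i\le j$, the path stays below $\ell+h_j$ on $[0,j]$ with probability at least $\frac12$. By the reflection principle $\sup_{t\le j}W_t$ has the law of $|W_j|$, so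
\[
\mathbb P(\beta_i<\ell,\ i\le j)\le2\,\mathbb P\big(\sqrt2\,|W_j|<\ell+h_j\big)\le\frac{4(\ell+h_j)}{\sqrt{4\pi j}}\to0 .
\]
The bound does not depend on $v$. Integrate \eqref{eq:drift} with $Q=\mathbb R^N$ against $b_L\,d\sigma(v)$.
\end{proof}

When several values of $L$ occur we write $B_n^L$ and $P_{n,m}^L$. Note that $B^L_n=(b_L/b_{L'})B_n^{L'}$.

\begin{lemma}[Vanishing]\label{lem:Z}
If $w\in\mathcal E$ and $w_n\le CB_n^L$ for all $n\ge0$, for some $L\ge1$ and $C$, then $w=0$.
\end{lemma}

\begin{proof}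
For any $L'\ge1$, Lemmas~\ref{lem:basic} and~\ref{lem:decay} give
\[
w_n\le B_n^{L'}+P_{n,m}^{L'}w_m\le B_n^{L'}+C\frac{b_L}{b_{L'}}P_{n,m}^{L'}B_m^{L'}\ \to\ B_n^{L'}\qquad(m\to\infty).
\]
Let $L'\to\infty$: $w_n=0$ for all $n$, and $w(\cdot,t)=S_{t+n}w_n=0$.
\end{proof}

\begin{remark}[Why the killing is needed]\label{rem:critical}
Let $N=1$, so that $B_n=b_Le^{-2n}\cosh x$ and $e^{x-2n}\le2B_n/b_L$. Every limit point of $S_{t+r}[1\wedge E_1(\cdot,-r)]$ is bounded by $E_1=e^{x+2t}$ by \eqref{eq:linear}, so it is $0$ by Lemma~\ref{lem:Z}. Now let $u=\varphi_2(x+2t)$. By \eqref{eq:linear}, $e^re^{r\Delta}u(\cdot,t-r)$ increases with $r$ to a limit $V(x+2t)\ge u$ with values in $(0,\infty]$, and $V(z+2s)=e^s(G_s*V)(z)$ by monotone convergence. With $V(z)=e^z\tilde V(z)$, \eqref{eq:tilt} turns this into $\tilde V=G_s*\tilde V$ for all $s>0$. Suppose $\tilde V(z_0)<\infty$. Since $G_s(z-\cdot)\le CG_{2s}(z_0-\cdot)$ by \eqref{eq:kernel}, $\tilde V$ is finite everywhere, smooth, and $\tilde V''=\partial_s(G_s*\tilde V)=0$.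 A positive affine function on $\mathbb R$ is constant, so $u_n\le Ce^{x-2n}$ and $u=0$ by Lemma~\ref{lem:Z}, which is false. Hence $V\equiv\infty$.
\end{remark}

\section{Survival and the critical shell}\label{sec:shell}

\subsection{A lower bound for survival}
A bridge from $0$ to $z\in D_n$ must stay in balls whose radius grows with slope $2$. In the direction of $z$ it starts at distance $O(1)$ below a line of slope $2$ and ends at distance about $1+(2n-|z|)^+$, so (F1) suggests the bound below. The difficulty is that $D_i$ is a ball and not a half-space. The transverse component has size $\sqrt i$, and it costs a margin $|Y_i|^2/2R_i$ in the radial direction; a logarithmic margin, which $A\ln(i+1)$ supplies, makes this affordable at all times simultaneously.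

\begin{lemma}\label{lem:survival}
There are $A=A(N)\ge\frac{N-1}2$ and $L_0=L_0(N)\ge1$ such that for each $L\ge L_0$ there is $c=c(L,N)>0$ with
\[
p_n(z)\ge c\,\min\Big(1,\frac{1+d}n\Big),\qquad d=(2n-|z|)^+,\quad z\in D_n,\quad n\ge1 .
\]
\end{lemma}

\begin{proof}
Since $p_1=1$, let $n\ge2$. Put $r=|z|$.

\emph{Case $r\le R_n-1$.} Let $X$ be the bridge from $0$ to $z$ on $[0,n]$, $\omega=z/r$ (any unit vector if $z=0$), $\zeta=X\cdot\omega$ and $Y=X-\zeta\omega$; $\zeta$ and $Y$ are independent. Put $d_1=\frac12+d$ and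
\[
\Lambda(t)=\tfrac12\big(1-\tfrac tn\big)+\tfrac tn(r+d_1),\qquad\vartheta(x)=\ln(x+1)-\tfrac xn\ln(n+1),\qquad\gamma_i=\tfrac12+A\vartheta(i).
\]
The line $\Lambda$ has gaps $\frac12$ and $d_1$ to $\zeta$. The function $\vartheta$ is concave on $[0,n]$ and vanishes at both ends, so $0\le\vartheta(x)\le\ln(x+1)$. The number $\gamma_i$ is the margin: we claim $R_i-\Lambda(i)\ge\gamma_i$. If $r\le2n$, then $r+d_1=2n+\frac12$, $\Lambda(i)=2i+\frac12$ and $R_i-\Lambda(i)=L-\frac12+A\ln(i+1)\ge\gamma_i$. If $r>2n$, then $d=0$ and $r+d_1\le R_n-\frac12$; since $R_i=\frac inR_n+(1-\frac in)L+A\vartheta(i)$,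
\[
R_i-\Lambda(i)\ge\big(1-\tfrac in\big)\big(L-\tfrac12\big)+A\vartheta(i)+\tfrac in\cdot\tfrac12\ge\gamma_i .
\]
Consider the events, with $1\le i\le n-1$,
\[
\mathcal A_1=\{\zeta_t<\Lambda(t),\ t\in[0,n]\},\qquad\mathcal A_2=\{|Y_i|^2<2i\gamma_i\ \forall i\},\qquad\mathcal A_3=\{\zeta_i\ge-(2i+L-\tfrac12)\ \forall i\}.
\]
Since $0<2i+L-\frac12=R_i-\frac12-A\ln(i+1)\le R_i-\gamma_i$, on $\mathcal A_1\cap\mathcal A_3$ we have $|\zeta_i|\le R_i-\gamma_i$, and so $R_i^2-\zeta_i^2\ge\gamma_i(2R_i-\gamma_i)\ge\gamma_iR_i\ge2i\gamma_i$. Thus $X_i\in D_i$ for all $i$ on $\mathcal A_1\cap\mathcal A_2\cap\mathcal A_3$, and $p_n(z)\ge\mathbb P(\mathcal A_2)\,\mathbb P(\mathcal A_1\cap\mathcal A_3)$.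

\emph{The event $\mathcal A_2$ fixes $A$.} We need a lower bound for $\vartheta$. First, $n+1\le(1+\frac n2)^{8/5}$ for $n\ge2$: the function $x^{8/5}-(2x-1)$ is positive at $x=2$ because $2^8>3^5$, and its derivative on $[2,\infty)$ is at least $\frac85\,2^{3/5}-2>0$. Since $\ln(1+x)/x$ is decreasing, for real $0<x\le n/2$
\[
\frac xn\ln(n+1)\le\frac45\,x\,\frac{\ln(1+n/2)}{n/2}\le\frac45\ln(1+x),\qquad\text{so}\qquad\vartheta(x)\ge\tfrac15\ln(1+x).
\]
For $i\ge n/2$, concavity on $[n/2,n]$ gives $\vartheta(i)\ge\frac{2(n-i)}n\cdot\frac15\ln(1+\frac n2)$. The coordinates of $Y_i$ have variance $s_i=2i(n-i)/n$, so $2i\gamma_i/s_i=\gamma_in/(n-i)$. This is at least $\frac A5\ln(1+i)$ for $i\le n/2$ and at least $\frac{2A}5\ln(1+\frac n2)$ for $i>n/2$. By (F3),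
\[
\mathbb P(\mathcal A_2^c)\le2^{(N-1)/2}\Big[\sum_{i\ge1}(1+i)^{-A/20}+\big(1+\tfrac n2\big)^{1-A/10}\Big]\le\tfrac12
\]
for all $n\ge2$ if $A=A(N)$ is large, because $1+i\ge2$ and $1+\frac n2\ge2$. Fix such an $A$.

\emph{The events $\mathcal A_1,\mathcal A_3$ fix $L_0$.} Let $\pi_0=\min(1,d_1/n)$. By (F1) and $1-e^{-x}\ge x/2$ on $[0,1]$, $\mathbb P(\mathcal A_1)=1-e^{-d_1/2n}\ge\frac14\pi_0$. This may be as small as $1/n$, so a bound on $\mathbb P(\mathcal A_3^c)$ alone is not enough; we must bound $\mathbb P(\mathcal A_1\setminus\mathcal A_3)$ by a small multiple of $\pi_0$. Let $V_i=-\zeta_i-(2i+L-\frac12)$. The variable $\zeta_i$ has mean $\ge0$ and variance $\le2i$. By (F4) and $(2i+x)^2/4i\ge i+x$ with $x=L-\frac12+s\ge\frac L2+s$,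
\[
\mathbb P(V_i>s)\le e^{-i-L/2-s}\qquad(s\ge0).
\]
Let $w_i=\Lambda(i)+2i+L-\frac12\le R_i+2i+L\le C(i+L)$, so that $\Lambda(i)-\zeta_i=w_i+V_i$. Given $\zeta_i$ with $V_i>0$, (F1) on $[i,n]$ bounds the conditional probability of $\mathcal A_1$ by $\min\big(1,(w_i+V_i)d_1/(n-i)\big)$. For $i\le n/2$ this is at most $2(1+w_i+V_i)\pi_0$, and
\[
\mathbb E[1+w_i+V_i;V_i>0]=(1+w_i)\,\mathbb P(V_i>0)+\int_0^\infty\mathbb P(V_i>s)\,ds\le(2+w_i)e^{-i-L/2}.
\]
For $i>n/2$ we use only $\mathbb P(V_i>0)$, together with $e^{-n/2}\le\frac1n\le2\pi_0$. Altogether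
\[
\mathbb P(\mathcal A_1\setminus\mathcal A_3)\le C\pi_0\sum_{i\ge1}(i+L)e^{-i-L/2}+\sum_{i>n/2}e^{-i-L/2}\le CLe^{-L/2}\pi_0,
\]
with $C$ depending only on $N$. For $L\ge L_0$ this is at most $\frac18\pi_0$. Hence $p_n(z)\ge\frac12\cdot\frac18\pi_0$, and $d_1\ge\frac{1+d}2$.

\emph{Case $R_n-1<r<R_n$.} There is no room for the final gap, so we step back one unit of time. Take $L_0\ge A+5$; then $r>2n+A+4$ and $d=0$. Let $z_1=(1-\frac{A+4}r)z$ and $|z'-z_1|\le\frac12$. Since $R_n-R_{n-1}\le2+A$, we have $|z'|\le R_n-A-\frac72\le R_{n-1}-\frac32$, so the first case (or $p_1=1$) gives $p_{n-1}(z')\ge c/n$. Also $G_1(z-z')\ge c$ because $|z-z'|\le A+\frac92$, and $G_{n-1}(z')\ge cG_n(z)$ because $|z'|\le r$ and $\frac{r^2}{4(n-1)}-\frac{r^2}{4n}=\frac{r^2}{4n(n-1)}\le C$. Therefore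
\[
\kappa_n(z)=\int_{D_{n-1}}\kappa_{n-1}(z')\,eG_1(z-z')\,dz'\ge\int_{|z'-z_1|\le1/2}\kappa_{n-1}(z')\,eG_1(z-z')\,dz'\ge\frac cn\,e^nG_n(z).\qedhere
\]
\end{proof}

\emph{From now on $L=L_0$.} For $j\ge1$ let
\[
\Theta_j(y)=e^{|y|^2/4j-j},\qquad\text{so that}\qquad e^jG_j(y)=(4\pi j)^{-N/2}/\Theta_j(y).
\]
Up to a power of $j$, $\Theta_j(y)$ is the height of a unit bump at $(y,-j)$ whose linear evolution has order one at $(0,0)$. Lemma~\ref{lem:survival} shows that the killing costs only one more power of $j$: with $q_0=1+\frac N2$,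
\begin{equation}\label{eq:kappalow}
\kappa_n\ge c\,n^{-q_0}/\Theta_n\quad\text{ on }D_n .
\end{equation}

\subsection{The critical shell}
All the functions that we have to square will be bounded by
\[
\rho_j=\min(1,Kj^q\Theta_j)
\]
for some constants $K,q\ge1$. Let $\eta_j=2(q+2)\ln(j+1)$ and define the \emph{critical shell} $Z_j=\{y\in D_j:|y|\ge2j-\eta_j\}$; see Figure~\ref{fig:cone}. If $|y|=2j-\delta$ with $\eta_j<\delta\le2j$, then $\ln\Theta_j(y)=-\delta+\delta^2/4j\le-\delta/2<-(q+2)\ln(j+1)$. Hence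
\begin{equation}\label{eq:rho}
\rho_j\le Kj^{-2}+\mathbf 1_{Z_j}\quad\text{ on }D_j .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!25] plot[domain=0:4] ({\x+0.5+0.4*ln(1+\x)},{-\x}) -- plot[domain=4:0] ({\x-0.6*ln(1+\x)},{-\x}) -- cycle;
\fill[gray!25] plot[domain=0:4] ({-\x-0.5-0.4*ln(1+\x)},{-\x}) -- plot[domain=4:0] ({-\x+0.6*ln(1+\x)},{-\x}) -- cycle;
\draw[thick] plot[domain=0:4] ({\x+0.5+0.4*ln(1+\x)},{-\x});
\draw[thick] plot[domain=0:4] ({-\x-0.5-0.4*ln(1+\x)},{-\x});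
\draw[dashed] (-4,-4) -- (0,0) -- (4,-4);
\draw[->] (-5.6,0) -- (5.6,0) node[right] {$x$};
\draw[->] (0,0) -- (0,-4.4) node[below] {$j=-t$};
\node at (4.4,-1.3) {$B_j\ge1$};
\node at (-4.4,-1.3) {$B_j\ge1$};
\node at (1.2,-3.4) {$\rho_j\le Kj^{-2}$};
\end{tikzpicture}
\caption{Schematic picture for $N=1$, with time running backward along the vertical axis. The solid curves are $|x|=R_j$; beyond them the walk is killed and the barrier $B_j$ is at least $1$. The dashed lines are $|x|=2j$. The shaded region is the critical shell $Z_j$, of logarithmic width; between its two halves the bound $\rho_j$ is of order $j^{-2}$.}\label{fig:cone}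
\end{figure}

In the shell $\rho_j$ may equal $1$, and there the smallness must come from the kernel. The device is to look back to time $-2j$. Consider a bridge of length $2j$ that survives and sits in the shell at its midpoint. It must land in a window of logarithmic width (probability about $j^{-1/2}$), its first half must survive with two small gaps (about $j^{-1}$), and its second half must survive with one small gap, which costs about as much as Lemma~\ref{lem:survival} guarantees for the whole bridge. The relative probability is $j^{-3/2}$ up to logarithms. We record it as $j^{-5/4}$; what matters is an exponent larger than $1$.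

\begin{lemma}\label{lem:shell}
There is $C=C(q,N)$ such that for all $j\ge1$ and measurable $g\ge0$,
\[
\text{(i) }\ \langle\mathbf 1_{Z_j}P_{j,2j}g\rangle_j\le Cj^{-5/4}\langle g\rangle_{2j},\qquad\text{(ii) }\ \langle\mathbf 1_{Z_j}B_j\rangle_j\le Cj^{-5/4}.
\]
\end{lemma}

\begin{proof}
The left sides are at most $\langle g\rangle_{2j}$ and $b_L$, so we may take $j$ large. Let $\eta_j'=2\eta_j+8\ln(j+2)$ and assume $\eta'_j\le j$. For a unit vector $\omega$ and $x^\perp=x-(x\cdot\omega)\omega$,
\begin{equation}\label{eq:geom}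
|x|\ge2j-\eta_j,\quad|x^\perp|^2\le16j\ln(j+2)\quad\Longrightarrow\quad|x\cdot\omega|\ge2j-\eta_j',
\end{equation}
because $(x\cdot\omega)^2\ge4j^2-4j\eta_j-16j\ln(j+2)=4j^2(1-\eta'_j/2j)$ and $\sqrt{1-s}\ge1-s$ on $[0,1]$.

(i) The left side equals $\int_{D_{2j}}e^{2j}G_{2j}(z)\pi(z)g(z)\,dz$, where $\pi(z)$ is the probability that the bridge $X$ from $0$ to $z$ on $[0,2j]$ has $X_i\in D_i$ for $1\le i\le2j-1$ and $X_j\in Z_j$. We must show $\pi\le Cj^{-5/4}p_{2j}$ on $D_{2j}$. Let $r,\omega,\zeta,Y$ be as in Lemma~\ref{lem:survival}, $d=(4j-r)^+$ and $\ell=L+A\ln(2j+1)$. Survival forces $\zeta_i<R_i\le2i+\ell$, and $0<4j+\ell-r\le d+\ell$. At time $j$ all coordinates have variance $j$. By \eqref{eq:geom} the event defining $\pi(z)$ is contained in the union of three events.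
\begin{itemize}
\item $|Y_j|^2>16j\ln(j+2)$, of probability at most $Cj^{-4}$ by (F3).
\item $\zeta_j\le-(2j-\eta_j')$, of probability at most $e^{-(2j-\eta_j')^2/2j}\le e^{-j/2}$ by (F4), as $\mathbb E\zeta_j=r/2\ge0$.
\item $\zeta_j\in[2j-\eta_j',2j+\ell)$ and $\zeta_i\le2i+\ell$ for all $i$. The first condition has probability at most $(\eta'_j+\ell)/\sqrt{2\pi j}$. Given $\zeta_j$, the two halves of $\zeta$ are independent bridges of length $j$, with gaps to the line $2t+\ell$ at most $(\ell,\ \ell+\eta_j')$ and $(\ell+\eta_j',\ d+\ell)$. By (F2) they stay below the line at integer times with probabilities at most $2(\ell+h_j)(\ell+\eta_j'+h_j)/j$ and $\min\big(1,2(\ell+\eta_j'+h_j)(d+\ell+h_j)/j\big)$.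
\end{itemize}
Since $\ell,\eta'_j,h_j\le C\ln j$, the last minimum is at most $C(\ln j)^2\min(1,\frac{1+d}j)$, and
\[
\pi(z)\le Cj^{-4}+C(\ln j)^5j^{-3/2}\min\Big(1,\frac{1+d}j\Big)\le Cj^{-5/4}p_{2j}(z)
\]
by Lemma~\ref{lem:survival}, which gives both $p_{2j}(z)\ge c\min(1,\frac{1+d}j)$ and $p_{2j}(z)\ge c/j$.

(ii) It suffices to bound \eqref{eq:drift} with $Q=Z_j$ uniformly in $v$. Let $\ell=L+A\ln(j+1)$ and $\omega=v$. The component $\tilde X_j^\perp$ is centered with variance $2j$ per coordinate, so $|\tilde X_j^\perp|^2>16j\ln(j+2)$ has probability at most $Cj^{-2}$ by (F3). Otherwise \eqref{eq:geom} applies. The branch $\tilde X_j\cdot v\le-(2j-\eta'_j)$ means $\beta_j\le-(4j-\eta'_j)$, which has probability at most $e^{-(4j-\eta_j')^2/4j}\le e^{-2j}$ by (F4). On the other branch $\beta_j\in[-\eta_j',\ell)$ and $\beta_i<\ell$ for $i<j$. The density of $\beta_j$ is at most $(4\pi j)^{-1/2}$, and (F2) with the constant line $\ell$ and gaps $\ell$ and $\ell-\beta_j\le\ell+\eta_j'$ bounds the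 probability by
\[
\frac{\ell+\eta_j'}{\sqrt{4\pi j}}\cdot\frac{2(\ell+h_j)(\ell+\eta_j'+h_j)}j\le C(\ln j)^3j^{-3/2}.\qedhere
\]
\end{proof}

The form in which we use this section is the following.

\begin{corollary}[Loss estimate]\label{cor:loss}
For $K,q\ge1$ there is $C=C(K,q,N)$ such that for all $j\ge1$ and measurable $g\ge0$,
\[
\big\langle(B_j+P_{j,2j}g)\,\rho_j\big\rangle_j\le Cj^{-5/4}\big(1+\langle g\rangle_{2j}\big).
\]
\end{corollary}

\begin{proof}
Insert \eqref{eq:rho}. The term $Kj^{-2}$ contributes at most $Kj^{-2}(b_L+\langle g\rangle_{2j})$ by Lemma~\ref{lem:decay}, and the term $\mathbf 1_{Z_j}$ is bounded by Lemma~\ref{lem:shell}.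
\end{proof}

\section{Entire solutions have finite mass}\label{sec:mass}

We first show that $u_j\le\rho_j$ for suitable $K,q$. The heuristic is that a value $u_j(y)$ much larger than $\Theta_j(y)$ would bring $u$ close to $1$ at the origin before time $0$. The obstacle is that the linear evolution of a bump becomes large near the bump, where it no longer bounds the nonlinear one from below. We therefore follow only the mass that moves toward the origin on schedule, by killing it behind a moving hyperplane. The surviving part stays small, so \eqref{eq:loss} applies, and by (F1) the killing costs only a factor $1/m$.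

\begin{lemma}[Transport of a bump]\label{lem:bump}
There are $C_2\ge1$ and $c_2>0$, depending on $N$ and $f$, such that for every integer $m\ge\max(1,2M)$ and every $|y|\le2m$,
\[
S^m\Big(\frac{\Theta_m(y)}{C_2m}\,\mathbf 1_{\{|z-y|<1\}}\Big)\ge c_2m^{-2-N/2}\quad\text{ on }\{|x|\le1\}.
\]
\end{lemma}

\begin{proof}
Let $\alpha=|y|/m\le2$, so $1/\Theta_m(y)=e^{m(1-\alpha^2/4)}\ge1$. Let $\omega=y/|y|$ (any unit vector if $y=0$), $\Omega=\{|z-y|<1\}$ and $0<\varepsilon'\le1$. Define $T_i=\{x\cdot\omega\le\alpha i+3\}$ for $1\le i<m$, $T_m=\mathbb R^N$, $g_m=\varepsilon'\mathbf 1_\Omega$, and $g_i=P(\mathbf 1_{T_{i+1}}g_{i+1})$ for $0\le i<m$.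

\emph{Smallness on $T_i$.} Let $1\le i<m$, $s=m-i$, $x\in T_i$, $z\in\Omega$. Then $(z-x)\cdot\omega\ge(\alpha m-1)-(\alpha i+3)=\alpha s-4$, and so $\frac{|x-z|^2}{4s}\ge\frac{\alpha^2s}4-2\alpha$: for $\alpha s\ge4$ expand $(\alpha s-4)^2/4s$, and for $\alpha s<4$ the right side is at most $\alpha-2\alpha\le0$. Dropping the killing, $g_i(x)\le\varepsilon'e^s\int_\Omega G_s(x-z)\,dz\le C_2\varepsilon'e^{s(1-\alpha^2/4)}$ with $C_2\ge1$ depending only on $N$. Hence $g_i\le C_2\varepsilon'/\Theta_m(y)$ on $T_i$ for $1\le i\le m$. With $\varepsilon'=\Theta_m(y)/(C_2m)$ this reads $\mathbf 1_{T_i}g_i\le\frac1m$.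

\emph{Nonlinear lower bound.} Let $\theta=1-M/m\in[\frac12,1]$. We claim $S^{m-i}g_m\ge\theta^{m-i}g_i$. This holds for $i=m$. If it holds for $i+1$, put $g=\mathbf 1_{T_{i+1}}g_{i+1}\le\frac1m$; by \eqref{eq:scale} and \eqref{eq:loss},
\[
S^{m-i}g_m\ge S(\theta^{m-i-1}g)\ge\theta^{m-i-1}P(g-Mg^2)\ge\theta^{m-i}Pg=\theta^{m-i}g_i .
\]
As $1-x\ge4^{-x}$ on $[0,\frac12]$, we get $S^mg_m\ge4^{-M}g_0$.

\emph{Linear lower bound.} Let $|x|\le1$ and $z\in\Omega$. The $\omega$-component of the bridge from $x$ to $z$ on $[0,m]$ has both gaps to the line $\alpha t+3$ at least $2$, so by (F1) the bridge lies in $T_i$ at all times $1\le i<m$ with probability at least $1-e^{-4/m}\ge c/m$. Also $\frac{|x-z|^2}{4m}\le\frac{(|y|+2)^2}{4m}\le\frac{|y|^2}{4m}+3$. Hence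
\[
g_0(x)\ge\varepsilon'e^m\,\frac cm\int_\Omega G_m(x-z)\,dz\ge c\,\varepsilon'm^{-1-N/2}/\Theta_m(y)=c\,m^{-2-N/2}.\qedhere
\]
\end{proof}

\begin{lemma}[A priori bound]\label{lem:apriori}
Let $u\in\mathcal E\setminus\{1\}$. There are $C_u,q\ge1$ with $u_j(y)\le C_uj^q\Theta_j(y)$ for all $j\ge1$ and $y\in\mathbb R^N$. In particular $u(x,t)\to0$ as $t\to-\infty$.
\end{lemma}

\begin{proof}
Choose $c_3\in(0,s_0]$ with $c_2e^\Delta\mathbf 1_{\{|x|\le1\}}\ge c_3\psi$. Let $\delta_j=c_3j^{-2-N/2}$ and $t_j=4\ln(s_0/\delta_j)$; then $t_j\le C_3\ln j$ for $j\ge2$. Put $C_0=C_3+1$ and $q=4C_0$. Since $u(0,0)<1$, Lemma~\ref{lem:hair}(b) gives $T>0$ with $S_t(s_0\psi)(0)>u(0,0)$ for $t\ge T$. Let $n_0=\lceil C_0\ln j\rceil$ and $m=j-1-n_0$. Fix $j_0$ such that for $j\ge j_0$ we have $\ln j-1\ge T$, $m\ge\max(1,2M)$ and $j-m\le2C_0\ln j$.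

For $j<j_0$ the claim follows from $u\le1$ and $\Theta_j\ge e^{-j_0}$. If $|y|\ge2j-q\ln j$, then $\Theta_j(y)\ge j^{-q}$ (write $|y|=2j-\delta$; then $\ln\Theta_j(y)=-\delta+\delta^2/4j\ge-\delta$), and again $u\le1$ suffices. So let $j\ge j_0$ and $|y|<2j-q\ln j\le2j-2(j-m)=2m$.

By Lemma~\ref{lem:harnack} with $s=1$, $u_{j-1}\ge c_1u_j(y)$ on $\{|z-y|<1\}$, with $c_1$ depending on $N$. Suppose $c_1u_j(y)\ge\Theta_m(y)/(C_2m)$. Then Lemma~\ref{lem:bump} gives $u_{n_0}=S^mu_{j-1}\ge c_2j^{-2-N/2}$ on $\{|x|\le1\}$, so $u_{n_0-1}\ge e^\Delta u_{n_0}\ge\delta_j\psi$. By Lemma~\ref{lem:hair}(a), $u\ge s_0\psi$ at time $-(n_0-1-t_j)$. Since $n_0-1-t_j\ge\ln j-1\ge T$, we get $u(0,0)\ge S_{n_0-1-t_j}(s_0\psi)(0)>u(0,0)$, which is absurd. Hence $u_j(y)\le C\Theta_m(y)$, and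
\[
\ln\frac{\Theta_m(y)}{\Theta_j(y)}=(j-m)\Big(1+\frac{|y|^2}{4mj}\Big)\le2(j-m)\le q\ln j .
\]
For the last claim, $u_j(x)\to0$ as $j\to\infty$, and Lemma~\ref{lem:harnack} with $y=0$, $s\in[1,2]$ covers the times between integers.
\end{proof}

\begin{proposition}\label{prop:mass}
For $u\in\mathcal E\setminus\{1\}$ the sequence $F_j=\langle u_j\rangle_j$ is bounded.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:apriori} and $\kappa_j\le(4\pi j)^{-N/2}/\Theta_j$, we have $F_j\le Cj^{q-N/2}|D_j|\le Cj^{q+N/2}$. By monotonicity and \eqref{eq:loss}, $u_{j-1}\ge S(\mathbf 1_{D_j}u_j)\ge P\mathbf 1_{D_j}u_j-MP\mathbf 1_{D_j}u_j^2$, so $F_j\le F_{j-1}+M\langle u_j^2\rangle_j$. We bound one factor by $u_j\le\rho_j$ (with $K=C_u$) and the other by $u_j\le B_j+P_{j,2j}u_{2j}$ (Lemma~\ref{lem:basic}). Corollary~\ref{cor:loss} gives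
\[
F_j\le F_{j-1}+Cj^{-5/4}(1+F_{2j}).
\]
The right side involves the later term $F_{2j}$, so the inequality cannot be iterated directly, but it improves any polynomial bound. Suppose $F_j=O(j^p)$ with $p\geq0$. Then $F_j-F_{j-1}\le Cj^{p-5/4}$, and summation gives $F_j=O(j^{p-1/4})$ if $p>\frac14$ and $F_j=O(1)$ if $p<\frac14$. Start from some $p\ge q+\frac N2$ with $4p\notin\mathbb Z$; after finitely many steps $p<\frac14$.
\end{proof}

\section{The correspondence between $\mathcal E\setminus\{1\}$ and $H$}\label{sec:cone}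

\subsection{Compactness in $H$}
For $k\in H$ and $j\ge0$,
\[
k_j(y)=\int_{D_{j+1}}\frac{eG_1(y-z)}{\kappa_{j+1}(z)}\,\kappa_{j+1}(z)k_{j+1}(z)\,dz\le\|k\|\sup_{z\in D_{j+1}}\frac{eG_1(y-z)}{\kappa_{j+1}(z)} .
\]
By \eqref{eq:kappalow} the ratio is at most $C(j+1)^{q_0}e^{-j}\exp\big(-\frac{|y-z|^2}4+\frac{|z|^2}{4(j+1)}\big)$. For $j\ge1$ apply \eqref{eq:kernel} with $s_1=1$, $s_2=j$; for $j=0$ use that $D_1$ is bounded. This gives
\begin{equation}\label{eq:Hbound}
k_j\le Cj^{q_0}\Theta_j\,\|k\|\quad(j\ge1),\qquad k_0\le C\|k\| .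
\end{equation}
Give $H$ the topology of locally uniform convergence of each $k_n$, induced by the metrizable locally convex space $\prod_nC(\mathbb R^N)$. Let $H_K=\{k\in H:\|k\|\le K\}$. By \eqref{eq:Hbound}, $\mathbf 1_{D_{n+1}}k_{n+1}\le C_nK$ for $k\in H_K$, so the functions $k_n=eG_1*(\mathbf 1_{D_{n+1}}k_{n+1})$ are bounded and Lipschitz uniformly in $k\in H_K$. By the Arzel\`a--Ascoli theorem $H_K$ is relatively compact, and by dominated convergence on $D_{n+1}$ it is closed. So \emph{$H_K$ is compact and convex}, and the mass is continuous on $H$.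

Since $|y|\le|y|^2/4j+j$, \eqref{eq:barrier} gives $B_j\le b_L\Theta_j$. With \eqref{eq:Hbound}, for $k\in H_K$ we have $1\wedge(B_j+k_j)\le\rho_j$, where $\rho_j$ is formed with $q=q_0$ and a constant depending only on $K$. Corollary~\ref{cor:loss} with $g=k_{2j}$ gives
\begin{equation}\label{eq:Hloss}
\langle(B_j+k_j)\rho_j\rangle_j\le C_Kj^{-5/4}\qquad(k\in H_K,\ j\ge1).
\end{equation}

\subsection{The two maps}
\emph{From $\mathcal E\setminus\{1\}$ to $H$.} For $u\in\mathcal E\setminus\{1\}$ the functions $P_{n,m}(u_m-B_m)^+$ are nondecreasing in $m$ by Lemma~\ref{lem:basic}; let $\mathcal L(u)_n$ be their limit. By monotone convergence $\mathcal L(u)_{n-1}=P(\mathbf 1_{D_n}\mathcal L(u)_n)$ and $\int_{D_n}\kappa_n\mathcal L(u)_n=\mathcal L(u)_0(0)$, which is finite by Proposition~\ref{prop:mass}. As $\kappa_n$ is bounded below on $D_n$ by \eqref{eq:kappalow}, $\mathbf 1_{D_n}\mathcal L(u)_n$ is integrable, so $\mathcal L(u)_{n-1}$ is finite everywhere. Thus $\mathcal L(u)\in H$. From $0\le u_m-(u_m-B_m)^+\le B_m$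 and Lemma~\ref{lem:decay}, and from the term $m=n$ of the increasing sequence,
\begin{equation}\label{eq:Lprops}
\mathcal L(u)_n=\lim_{m\to\infty}P_{n,m}u_m,\qquad u_n\le B_n+\mathcal L(u)_n .
\end{equation}
The first formula shows that $u\le Cw$ implies $\mathcal L(u)\le C\mathcal L(w)$ for any constant $C>0$; in particular $\mathcal L$ is monotone.

\emph{From $H$ to $\mathcal E\setminus\{1\}$.} An element $k\in H$ alone is not a supersolution, because of the killing; adding the barrier repairs this. Since $B_{m+1}\ge1$ outside $D_{m+1}$, we have $1\wedge(B_{m+1}+k_{m+1})\le B_{m+1}+\mathbf 1_{D_{m+1}}k_{m+1}$, so \eqref{eq:linear} gives $S(1\wedge(B_{m+1}+k_{m+1}))\le1\wedge(B_m+k_m)$. Hence $S_{t+m}(1\wedge(B_m+k_m))$ is nonincreasing in $m$. Let $\mathcal N(k)\in\mathcal E$ be its limit. The map $\mathcal N$ is monotone, $\mathcal N(k)_n\le1\wedge(B_n+k_n)$, and $\mathcal N(0)=0$ by Lemma~\ref{lem:Z}. Moreover,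
\begin{equation}\label{eq:minimal}
u\in\mathcal E,\ k\in H,\ u_n\le B_n+k_n\text{ for all }n\quad\Longrightarrow\quad u\ne1\ \text{ and }\ \mathcal L(u)\le k .
\end{equation}
Indeed $\langle u_m\rangle_m\le b_L+\|k\|$, while $\langle1\rangle_m\ge\int_{|z|<1}\kappa_m\ge cm^{-q_0}e^m\to\infty$ by \eqref{eq:kappalow}; and $P_{n,m}u_m\le P_{n,m}B_m+k_n\to k_n$. In particular $\mathcal N(k)\ne1$.

\begin{proposition}\label{prop:NL}
Let $u\in\mathcal E\setminus\{1\}$ and $r_m=B_m+\mathcal L(u)_m-u_m\ge0$. Then $S_{t+m}(1\wedge r_m)\to0$ in $\mathcal T$, and $\mathcal N(\mathcal L(u))=u$.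
\end{proposition}

\begin{proof}
Let $k=\mathcal L(u)$. By Lemma~\ref{lem:basic}, $S^{m-n}(1\wedge r_m)\le B_n+P_{n,m}r_m$, and $P_{n,m}r_m=P_{n,m}B_m+k_n-P_{n,m}u_m\to0$ by Lemma~\ref{lem:decay} and \eqref{eq:Lprops}. So every limit point $w\in\mathcal E$ of $S_{t+m}(1\wedge r_m)$ has $w_n\le B_n$ and vanishes by Lemma~\ref{lem:Z}; relative compactness gives the first claim. Since $B_m+k_m=u_m+r_m$, \eqref{eq:subadd} gives
\[
u(\cdot,t)=S_{t+m}u_m\le S_{t+m}\big(1\wedge(B_m+k_m)\big)\le u(\cdot,t)+S_{t+m}(1\wedge r_m).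
\]
Let $m\to\infty$.
\end{proof}

For the other composition, \eqref{eq:minimal} gives $\mathcal L(\mathcal N(k))\le k$, and we must show that the nonlinear flow loses no mass in the limit. The loss estimate gives this with a rate that is uniform on $H_K$, and the uniformity will give continuity.

\begin{proposition}\label{prop:LN}
For $k\in H_K$ and $m\ge1$, $\langle\mathcal N(k)_m\rangle_m\ge\|k\|-C_Km^{-1/4}$. Consequently $\mathcal L(\mathcal N(k))=k$ for all $k\in H$.
\end{proposition}

\begin{proof}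
Fix $m'>m$ and let $w_j=S^{m'-j}(1\wedge(B_{m'}+k_{m'}))\le1\wedge(B_j+k_j)$ for $j\le m'$. As in Proposition~\ref{prop:mass}, $\langle w_{j-1}\rangle_{j-1}\ge\langle w_j\rangle_j-M\langle w_j^2\rangle_j$. Since $w_j^2\le(B_j+k_j)\rho_j$, \eqref{eq:Hloss} and $\sum_{j>m}j^{-5/4}\le4m^{-1/4}$ give
\[
\langle w_m\rangle_m\ge\langle w_{m'}\rangle_{m'}-C_Km^{-1/4}\ge\langle1\wedge k_{m'}\rangle_{m'}-C_Km^{-1/4}.
\]
Where $k_{m'}>1$ we have $\rho_{m'}=1$, so $k_{m'}-1\wedge k_{m'}\le k_{m'}\rho_{m'}$ and $\langle1\wedge k_{m'}\rangle_{m'}\ge\|k\|-C_K(m')^{-5/4}$. Let $m'\to\infty$; then $w_m\to\mathcal N(k)_m$, and dominated convergence on $D_m$ gives the estimate. Letting $m\to\infty$, $\|\mathcal L(\mathcal N(k))\|\ge\|k\|$, and \eqref{eq:zero} gives equality of the two elements of $H$.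
\end{proof}

Thus $\mathcal L$ and $\mathcal N$ are mutually inverse monotone bijections.

\begin{proposition}\label{prop:cont}
The maps $\mathcal N$ and $\mathcal L$ are continuous.
\end{proposition}

\begin{proof}
Both spaces are metrizable. Let $k^i\to k$ in $H$, $K=\sup_i\|k^i\|<\infty$, and let $u'$ be a limit point of $\mathcal N(k^i)$ in $\mathcal E$. Then $u'_n\le B_n+k_n$, so $u'\ne1$ and $\mathcal L(u')\le k$ by \eqref{eq:minimal}. Passing to the limit in Proposition~\ref{prop:LN}, $\langle u'_m\rangle_m\ge\|k\|-C_Km^{-1/4}$, so $\|\mathcal L(u')\|\ge\|k\|$. By \eqref{eq:zero}, $\mathcal L(u')=k$ and $u'=\mathcal N(k)$. Compactness of $\mathcal E$ gives $\mathcal N(k^i)\to\mathcal N(k)$.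

Let $u^i\to u$ in $\mathcal E\setminus\{1\}$ and $K_i=\|\mathcal L(u^i)\|$. Suppose $K_i\to\infty$ along a subsequence. By compactness of $H_1$ we may assume $\hat k^i=\mathcal L(u^i)/K_i\to\hat k$ with $\|\hat k\|=1$. For each $K>0$ and large $i$, $u^i=\mathcal N(K_i\hat k^i)\ge\mathcal N(K\hat k^i)\to\mathcal N(K\hat k)$. So $u\ge\mathcal N(K\hat k)$ and $\|\mathcal L(u)\|\ge K$ for all $K$, which is impossible. Hence all $\mathcal L(u^i)$ lie in one compact $H_K$. If $\mathcal L(u^i)\to k$ along a subsequence, then $u=\lim\mathcal N(\mathcal L(u^i))=\mathcal N(k)$ and $k=\mathcal L(u)$. So $\mathcal L(u^i)\to\mathcal L(u)$.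
\end{proof}

\subsection{Translations act linearly}
The cone $H$ is built around the point $(0,0)$, so translations do not act on it in an evident way. They act on $\mathcal E$, and the point is to describe the linear operations of $H$ in terms of $\mathcal E$ alone, without reference to $D_n$ or $B_n$. Section~\ref{subsec:ode} suggests how. For $u,w\in\mathcal E\setminus\{1\}$ and $\theta\in(0,1]$ let
\[
\theta\odot u=\lim_{r\to\infty}S_{t+r}\big(\theta u(\cdot,-r)\big),\qquad u\boxplus w=\lim_{r\to\infty}S_{t+r}\big(1\wedge(u+w)(\cdot,-r)\big).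
\]
By \eqref{eq:scale}, $S_h(\theta u(\cdot,-r-h))\ge\theta u(\cdot,-r)$, so the first family is nondecreasing in the real parameter $r$, and $\theta u\le\theta\odot u\le u$. By \eqref{eq:subadd}, $S_h(1\wedge(u+w)(\cdot,-r-h))\le1\wedge(u+w)(\cdot,-r)$, so the second is nonincreasing. Both operations are monotone. They commute with every $\tau_{y,s}$, because $S_t$ commutes with space translations and a time shift only replaces $r$ by $r+s$.

\begin{proposition}\label{prop:ops}
$\mathcal L(\theta\odot u)=\theta\mathcal L(u)$. Moreover $u\boxplus w\ne1$ and $\mathcal L(u\boxplus w)=\mathcal L(u)+\mathcal L(w)$.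
\end{proposition}

\begin{proof}
Let $k=\mathcal L(u)$, $l=\mathcal L(w)$. From $\theta u\le\theta\odot u\le u$ we get $\theta\odot u\neq1$ and $\mathcal L(\theta\odot u)\ge\theta k$. From $\theta u_m\le1\wedge(B_m+\theta k_m)$ we get $\theta\odot u\le\mathcal N(\theta k)$, so $\mathcal L(\theta\odot u)\le\theta k$.

For the sum let $g_m=1\wedge(B_m+k_m+l_m)$. By \eqref{eq:Lprops}, $1\wedge(u_m+w_m)\le1\wedge(2B_m+k_m+l_m)=1\wedge(g_m+B_m)$, so \eqref{eq:subadd} gives $u\boxplus w\le\mathcal N(k+l)+\mathcal N(0)=\mathcal N(k+l)$. Conversely, with $r_m=B_m+k_m-u_m$ and $r'_m=B_m+l_m-w_m$ we have $B_m+k_m+l_m\le u_m+w_m+r_m+r_m'$. Applying \eqref{eq:subadd} twice,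
\[
S_{t+m}g_m\le S_{t+m}\big(1\wedge(u_m+w_m)\big)+S_{t+m}(1\wedge r_m)+S_{t+m}(1\wedge r'_m),
\]
and Proposition~\ref{prop:NL} gives $\mathcal N(k+l)\le u\boxplus w$. So $u\boxplus w=\mathcal N(k+l)$.
\end{proof}

For $(y,s)\in\mathbb R^{N+1}$ define $T_{y,s}=\mathcal L\circ\tau_{y,s}\circ\mathcal N\colon H\to H$. These maps are monotone and continuous, $T_{y,s}T_{y',s'}=T_{y+y',s+s'}$, and $T_{0,0}$ is the identity. By Proposition~\ref{prop:ops}, $\mathcal N(k+l)=\mathcal N(k)\boxplus\mathcal N(l)$ and $\mathcal N(\theta k)=\theta\odot\mathcal N(k)$ for $\theta\in(0,1]$. Since $\tau=\tau_{y,s}$ commutes with these operations, $T_{y,s}(k+l)=\mathcal L(\tau\mathcal N(k)\boxplus\tau\mathcal N(l))=T_{y,s}k+T_{y,s}l$, and in the same way $T_{y,s}(\theta k)=\theta T_{y,s}k$ for $\theta\in(0,1]$. For $\theta>1$ apply the last identity with $\theta^{-1}$ to the element $\theta k$; and $T_{y,s}0=0$. So \emph{$T_{y,s}$ is additive and positively homogeneous}.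

\section{Extreme rays and the proof of Theorem~\ref{thm:A}}\label{sec:extreme}

A nonzero $k\in H$ \emph{spans an extreme ray} if $k=k'+k''$ with $k',k''\in H$ implies $k',k''\in\mathbb R_+k$. Since $k'\le k$ implies $k-k'\in H$, this means that every $k'\in H$ with $k'\le Ck$ for some $C$ is a multiple of $k$.

\begin{proposition}\label{prop:extreme}
If $k$ spans an extreme ray of $H$, then $\mathcal N(k)$ is a front $\phi_{(v,c,h)}$ with $(v,c,h)\in S^{N-1}\times[2,+\infty]\times\mathbb R$.
\end{proposition}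

\begin{proof}
Let $u=\mathcal N(k)\in\mathcal E\setminus\{0,1\}$.

\emph{Translations act by scalars.} For $s>0$ the Harnack inequality $\tau_{y,s}u\le C_{y,s}u$ gives $T_{y,s}k\le C_{y,s}k$, so $T_{y,s}k=\chi(y,s)k$ with $0\le\chi(y,s)\le C_{y,s}$. If $\chi(y,s)=0$ then $\tau_{y,s}u=\mathcal N(0)=0$, which is false; so $\chi(y,s)>0$. Applying $T_{-y,-s}$ gives $T_{-y,-s}k=\chi(y,s)^{-1}k$, which settles $s<0$, and $T_{y,0}=T_{y,1}T_{0,-1}$ settles $s=0$. By the group law $\ln\chi$ is additive on $\mathbb R^{N+1}$. It is bounded above by some $C$ on a ball of radius $\frac12$ around $(0,1)$, because $C_{y,s}$ is bounded there. Subtracting $\ln\chi(0,1)$, it is bounded above on the ball of radius $\frac12$ around $0$; being odd, it is bounded there in absolute value by some $C'$. Then $|\ln\chi|\le C'/n$ on the ball of radius $\frac1{2n}$, so $\ln\chi$ is continuous, and a continuous additive function is linear: $\chi(y,s)=e^{a\cdot y-bs}$ with $a\in\mathbb R^N$, $b\in\mathbb R$.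

\emph{The solution is a monotone function of one variable.} We have $\tau_{y,s}u=\mathcal N(\chi(y,s)k)$. So $\tau_{y,s}u=u$ if $a\cdot y-bs=0$, and $\tau_{y,s}u\ge u$ if $a\cdot y-bs\ge0$. If $(a,b)=0$, then $u$ is a constant in $(0,1)$, which is impossible since $f>0$ there. Otherwise $u$ is constant on the hyperplanes $a\cdot x+bt=\text{const}$, so $u=\Phi(a\cdot x+bt)$, and $\Phi$ is nondecreasing. If $a=0$, then $u$ depends on $t$ only, $u'=f(u)$ and $0<u<1$, so $u=\xi(t+h)$. If $a\ne0$, Lemma~\ref{lem:profile}(b) applies with $v=a/|a|$ and $c=b/|a|$.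
\end{proof}

The next proposition is the abstract form of the first computation in Section~\ref{subsec:exp}. The logistic example shows that the rays must be distinct.

\begin{proposition}\label{prop:oplus}
Let $k^{(1)},\dots,k^{(p)}$ span pairwise distinct extreme rays, and let $\phi_j=\mathcal N(k^{(j)})$ be the corresponding fronts. Then $\bigoplus_j\phi_j=\mathcal N\big(\sum_jk^{(j)}\big)$.
\end{proposition}

\begin{proof}
Let $w=\bigoplus_j\phi_j$, $k=\sum_jk^{(j)}$, $\phi_{j,m}=\phi_j(\cdot,-m)$. Since $\max_j\phi_{j,m}\le1\wedge(B_m+k_m)$, we have $w\le\mathcal N(k)$, so $\mathcal L(w)\le k$. Let $i\ne j$. From $P\mathbf 1_{D_{m+1}}(k^{(i)}_{m+1}\wedge k^{(j)}_{m+1})\le k^{(i)}_m\wedge k^{(j)}_m$ we see that $P_{n,m}(k_m^{(i)}\wedge k_m^{(j)})$ is nonincreasing in $m$. The limits form an element of $H$ below both $k^{(i)}$ and $k^{(j)}$; it lies on both rays, so it is $0$. As $\phi_{i,m}\wedge\phi_{j,m}\le B_m+k_m^{(i)}\wedge k_m^{(j)}$, we get $\langle\phi_{i,m}\wedge\phi_{j,m}\rangle_m\to0$.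 For nonnegative numbers, $\max_jx_j\ge\sum_jx_j-\sum_{i<j}x_i\wedge x_j$: if $x_1$ is the largest, the pairs $(1,j)$ already contribute $\sum_{j\ge2}x_j$. Since $w\ge\max_j\phi_j$,
\[
\langle w_m\rangle_m\ge\sum_j\langle\phi_{j,m}\rangle_m-\sum_{i<j}\langle\phi_{i,m}\wedge\phi_{j,m}\rangle_m\ \to\ \sum_j\|k^{(j)}\|=\|k\| .
\]
So $\|\mathcal L(w)\|\ge\|k\|$, and \eqref{eq:zero} gives $\mathcal L(w)=k$.
\end{proof}

Let $\Sigma=\{k\in H:\|k\|=1\}$. It is a closed convex subset of $H_1$, hence compact, and by \eqref{eq:zero} every nonzero $k\in H$ is a positive multiple of exactly one point of $\Sigma$. A point of a convex set is \emph{extreme} if it is not a proper convex combination of two other points of the set. The Krein--Milman theorem states that a compact convex subset of a locally convex Hausdorff space is the closure of the set of finite convex combinations of its extreme points.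

\begin{lemma}\label{lem:base}
Every extreme point $l$ of $\Sigma$ spans an extreme ray of $H$.
\end{lemma}

\begin{proof}
Let $l=l'+l''$ in $H$ and $\theta=\|l'\|\in[0,1]$, so $\|l''\|=1-\theta$. If $\theta\in\{0,1\}$, then $l'=0$ or $l''=0$ by \eqref{eq:zero}. Otherwise $l=\theta\frac{l'}\theta+(1-\theta)\frac{l''}{1-\theta}$ is a convex combination in $\Sigma$, so $l'=\theta l$ and $l''=(1-\theta)l$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Each $\bigoplus_i\phi_i$ lies in $\mathcal E$ and $\mathcal E$ is closed, so the closure is contained in $\mathcal E$. Conversely let $u\in\mathcal E$. The constants $1$ and $0$ are the limits of the fronts $\xi(t+h)$ as $h\to\pm\infty$ (the case $p=1$, $c=+\infty$). Otherwise $k=\mathcal L(u)\ne0$ and $K=\|k\|>0$. By the Krein--Milman theorem, $k/K$ is the limit of sums $l^i=\sum_j\theta_{ij}l^{i,j}$, where for each $i$ the sum is finite, the weights $\theta_{ij}$ are positive, and the $l^{i,j}$ are extreme points of $\Sigma$, which we may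 take pairwise distinct after merging equal terms. Distinct points of $\Sigma$ lie on distinct rays. By Lemma~\ref{lem:base} and Propositions~\ref{prop:extreme} and~\ref{prop:oplus}, applied to the elements $K\theta_{ij}l^{i,j}$, each $\mathcal N(Kl^i)$ is of the form $\bigoplus_j\phi_{(v_{ij},c_{ij},h_{ij})}$. By Propositions~\ref{prop:cont} and~\ref{prop:NL}, $\mathcal N(Kl^i)\to\mathcal N(k)=u$ in $\mathcal T$.
\end{proof}

\section{Measures on the ball: proof of Theorem~\ref{thm:B}}\label{sec:measures}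

For $a\in\mathbb B$ let $u^a=\varphi_{c_a}(x\cdot v_a+c_at)$ if $a\ne0$ and $u^0=\xi(t)$, so that $u^a(0,0)=\frac12$. Put
\[
k^a=\mathcal L(u^a),\qquad\chi_a(y,s)=e^{a\cdot y-(|a|^2+1)s}.
\]
For $c\ge2$ the roots of $\lambda^2-c\lambda+1$ are $\lambda\in(0,1]$ and $1/\lambda$, and $a=\lambda v$ has $v_a=v$, $c_a=c$. So every front is a translate of some $u^a$. We have to show that all translates of $u^a$ lie on the ray of $k^a$, and to find the scalar. For $|a|<1$ this comes from the exact exponential decay of the front. For $|a|=1$ that argument is not available (Remark~\ref{rem:critical}), and we pass to the limit instead.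

\begin{lemma}\label{lem:conta}
The maps $a\mapsto u^a$ and $a\mapsto k^a$ are continuous on $\mathbb B$, and $c\le\|k^a\|\le C$ on $\mathbb B$.
\end{lemma}

\begin{proof}
Let $a_i\to a$ and let $w$ be the limit of $u^{a_i}$ along a subsequence. Then $w(0,0)=\frac12$, so $0<w<1$. Let $a\ne0$. The profiles $\varphi_{c_{a_i}}(z)=u^{a_i}(zv_{a_i},0)$ converge locally uniformly to $\varphi(z)=w(zv_a,0)$, which is nondecreasing, and $w=\varphi(x\cdot v_a+c_at)$. By Lemma~\ref{lem:profile}, $\varphi=\varphi_{c_a}(\cdot+h)$, and $\varphi(0)=\frac12$ forces $h=0$. Let $a=0$; we may assume $a_i\ne0$. Then $c_{a_i}\to\infty$, and the identity $u^{a_i}(x+y,t)=u^{a_i}(x,t+v_{a_i}\cdot y/c_{a_i})$ gives $w(x+y,t)=w(x,t)$ in the limit. So $w'=f(w)$, $w(0)=\frac12$ and $w=\xi$. By compactness of $\mathcal E$, $u^{a_i}\to u^a$. The rest follows from Proposition~\ref{prop:cont}, compactness of $\mathbb B$, and $k^a\ne0$.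
\end{proof}

\begin{lemma}\label{lem:eigen}
$T_{y,s}k^a=\chi_a(y,s)k^a$ for all $a\in\mathbb B$ and $(y,s)\in\mathbb R^{N+1}$.
\end{lemma}

\begin{proof}
It suffices to treat $(y,s)$ with $\theta=\chi_a(y,s)\le1$, since the other case follows by applying $T_{y,s}$ to the identity for $(-y,-s)$. For $|a|<1$ we show $\tau_{y,s}u^a=\theta\odot u^a$, and Proposition~\ref{prop:ops} gives the claim.

\emph{Case $0<|a|<1$.} Let $v=v_a$, $c=c_a>2$, $\lambda=|a|$, $z=x\cdot v+ct$ and $E=E_a=e^{\lambda z}$. For $\theta>0$, \eqref{eq:linear} gives $S_h(1\wedge\theta E(\cdot,-r-h))\le1\wedge\theta E(\cdot,-r)$, so $S_{t+r}(1\wedge\theta E(\cdot,-r))$ is nonincreasing in $r$. Let $Q_\theta\in\mathcal E$ be the limit and $Q=Q_1\le1\wedge E$. The construction commutes with translations and $\tau_{y,s}E=\chi_a(y,s)E$, so $\tau_{y,s}Q=Q_{\chi_a(y,s)}$. Here $\chi_a(y,s)=e^{\lambda(y\cdot v-cs)}$, and $y\cdot v-cs$ is the shift of $z$ under $\tau_{y,s}$. Hence $Q$ is a function of $z$, $Q_\theta(z)=Q(z+\lambda^{-1}\ln\theta)$,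 and $Q$ is nondecreasing because $Q_\theta$ is nondecreasing in $\theta$.

To see that $Q$ keeps the tail of $E$ we build a subsolution. Since $c\lambda'-\lambda'^2-1=(\lambda'-\lambda)(1/\lambda-\lambda')$ and $\lambda<1/\lambda$, there is $\lambda'\in(\lambda,2\lambda]$ with $\varkappa=c\lambda'-\lambda'^2-1>0$; this is where $|a|<1$ is used. Let $E'=e^{\lambda'z}$, $M_1=\max(1,M_0/\varkappa)$ and $w=E-M_1E'$. The set $\{w>0\}$ is $\{z<z_0\}$ with $z_0\le0$; there $0<w\le E<1$ and $E^2\le E'$, so
\[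
w_t-\Delta w-w=-M_1\varkappa E'\le-M_0E^2\le-M_0w^2\le f(w)-w .
\]
In the moving frame $x'=x+ctv$ the set $\{z<z_0\}$ is a fixed half-space, the equation acquires a constant drift, and $w=0$ on the boundary. As $w\le1\wedge E$ at time $-r$, comparison in the half-space gives $S_{t+r}(1\wedge E(\cdot,-r))\ge w$ there. So $E-M_1E'\le Q\le E$, which shows that $Q(z)e^{-\lambda z}\to1$ as $z\to-\infty$ and that $Q\notin\{0,1\}$. By Lemma~\ref{lem:profile}(b), $Q$ is a shift in $z$ of $u^a$.

Now let $\theta\in(0,1]$. Since $\odot$ is monotone and commutes with translations, $\theta\odot Q$ is a nondecreasing function of $z$. From $\theta Q\le1\wedge\theta E$ we get $\theta Q\le\theta\odot Q\le Q_\theta$. So $\theta\odot Q$ has values in $(0,1)$ and is a shift $Q(z+h)$ by Lemma~\ref{lem:profile}(b). Both $\theta Q$ and $Q_\theta$ are asymptotic to $\theta e^{\lambda z}$ at $-\infty$, so $e^{\lambda h}=\theta$. Translating back, $\theta\odot u^a$ is $u^a$ with $z$ shifted by $\lambda^{-1}\ln\theta$. For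 $\theta=\chi_a(y,s)$ this shift is $y\cdot v-cs$, so $\theta\odot u^a=\tau_{y,s}u^a$.

\emph{Case $a=0$.} For $\theta\in(0,1]$, $\theta\odot\xi$ depends on $t$ only and $\theta\xi\le\theta\odot\xi\le\xi$, so $\theta\odot\xi=\xi(\cdot-h)$ for some $h$. By \eqref{eq:linear} and \eqref{eq:xiasym}, $\theta\odot\xi(t)\le\lim_r\theta e^{t+r}\xi(-r)=\theta\mathcal Ae^t$. Divide $\theta\xi(t)\le\xi(t-h)\le\theta\mathcal Ae^t$ by $\mathcal Ae^t$ and let $t\to-\infty$: $e^{-h}=\theta$. For $\theta=\chi_0(y,s)=e^{-s}$ we get $h=s$, and $\tau_{y,s}\xi=\xi(\cdot-s)$.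

\emph{Case $|a|=1$.} Let $a_i=(1-\frac1i)a$, $i\ge2$, and pass to the limit in $T_{y,s}k^{a_i}=\chi_{a_i}(y,s)k^{a_i}$, using Lemma~\ref{lem:conta} and the continuity of $T_{y,s}$.
\end{proof}

We recall three facts about finite nonnegative Borel measures on the compact metric space $\mathbb B$: weak convergence is metrizable; sets of measures of bounded total mass are relatively compact; and finite sums $\sum_jm_j\delta_{a_j}$ are dense.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
For a finite measure $\mu\ge0$ on $\mathbb B$ let $(k^\mu)_n(x)=\int k^a_n(x)\,d\mu(a)$. By Lemma~\ref{lem:conta} the integrand is continuous in $(a,x)$, and it is bounded by \eqref{eq:Hbound}; Fubini's theorem gives $k^\mu\in H$, with $c\mu(\mathbb B)\le\|k^\mu\|\le C\mu(\mathbb B)$. The map $\mu\mapsto k^\mu$ is additive and positively homogeneous. Define $u_\mu=\mathcal N(k^\mu)$.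

\emph{Continuity of $\mu\mapsto k^\mu$.} If $\mu_i\to\mu$ weakly, then $(k^{\mu_i})_n(x)\to(k^\mu)_n(x)$ for each $n,x$, and the masses are bounded, so all $k^{\mu_i}$ lie in one compact $H_K$. Every limit point agrees with $k^\mu$ pointwise, so $k^{\mu_i}\to k^\mu$ in $H$.

\emph{Surjectivity.} The measures with $\int\|k^a\|\,d\mu(a)=1$ form a convex set that is weakly closed and has bounded mass, so it is compact. Its image $\Sigma'\subset\Sigma$ is compact and convex. Let $l$ be an extreme point of $\Sigma$. By Lemma~\ref{lem:base} and Proposition~\ref{prop:extreme}, $\mathcal N(l)$ is a front, say $\tau_{y,s}u^a$, and by Lemma~\ref{lem:eigen} $l=\chi_a(y,s)k^a\in\Sigma'$. By the Krein--Milman theorem $\Sigma'=\Sigma$, and so every element of $H$ is some $k^\mu$.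

\emph{Action of translations.} Let $d\mu'(a)=\chi_a(y,s)\,d\mu(a)$. For a finite sum of Dirac masses, additivity, homogeneity and Lemma~\ref{lem:eigen} give $T_{y,s}k^\mu=k^{\mu'}$. Both sides are weakly continuous in $\mu$, because $a\mapsto\chi_a(y,s)$ is continuous, so the identity holds for all $\mu$. Applying $\mathcal N$ gives $\tau_{y,s}u_\mu=u_{\mu'}$, which is (3).

\emph{Injectivity.} We have $\|T_{y,0}k^\mu\|=\int e^{a\cdot y}\|k^a\|\,d\mu(a)$. The linear span of the functions $a\mapsto e^{a\cdot y}$, $y\in\mathbb R^N$, is an algebra that contains the constants and separates points, so it is dense in $C(\mathbb B)$ by the Stone--Weierstrass theorem. Hence $k^\mu$ determines the measure $\|k^a\|\,d\mu(a)$, and so $\mu$, because $\|k^a\|>0$. With Propositions~\ref{prop:NL} and~\ref{prop:LN}, $\mu\mapsto u_\mu$ is a bijection onto $\mathcal E\setminus\{1\}$.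

\emph{Order.} If $\mu\le\nu$, then $k^\mu\le k^\nu$ and $u_\mu\le u_\nu$. If $u_\mu\le u_\nu$, then $k^\mu\le k^\nu$, so $k^\nu-k^\mu\in H$ equals $k^{\mu_1}$ for some $\mu_1\ge0$, and $\nu=\mu+\mu_1\ge\mu$ by injectivity.

\emph{Properties (1) and (2).} By Lemma~\ref{lem:eigen}, $u_{m\delta_a}=\mathcal N(mk^a)=\tau_{y,s}u^a$ whenever $\chi_a(y,s)=m$. Take $(y,s)=(\frac{\ln m}{|a|}v_a,0)$ if $a\ne0$ and $(y,s)=(0,-\ln m)$ if $a=0$; this is (1). By Proposition~\ref{prop:ops}, $u_{\mu+\nu}=\mathcal N(k^\mu+k^\nu)=u_\mu\boxplus u_\nu$, which is (2).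

\emph{Homeomorphism.} The map $\mu\mapsto u_\mu$ is a composition of continuous maps. If $u_{\mu_i}\to u_\mu$, then $k^{\mu_i}\to k^\mu$ by Proposition~\ref{prop:cont}, so the masses $\mu_i(\mathbb B)$ are bounded. Every weak limit point $\mu_1$ of $(\mu_i)$ has $k^{\mu_1}=k^\mu$, so $\mu_1=\mu$ and $\mu_i\to\mu$.
\end{proof}

\begin{remark}
Each $k^a$ spans an extreme ray: if $k^a=k^\mu+k^\nu$, then $\mu+\nu=\delta_a$ by injectivity, and for the same reason distinct points $a$ give distinct rays. So Proposition~\ref{prop:oplus} gives $u_{\sum_jm_j\delta_{a_j}}=\bigoplus_ju_{m_j\delta_{a_j}}$ for pairwise distinct $a_j\in\mathbb B$ and $m_j>0$. In the language of Theorem~\ref{thm:B}, Theorem~\ref{thm:A} is the density of finite sums of Dirac masses.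
\end{remark}

\begin{proof}[Proof of Corollary~\ref{cor:grad}]
The inequality is trivial for $u\equiv1$, so let $u=u_\mu$. If $s>0$ and $|y|\le2s$, then for all $a\in\mathbb B$
\[
\ln\chi_a(y,s)\le2|a|s-(|a|^2+1)s=-(1-|a|)^2s\le0 .
\]
By (3) and the order property, $u(x+y,t-s)\le u(x,t)$. Fix $(x,t)$ and take $y=2s\nabla u/|\nabla u|$ at that point, or $y=0$ if $\nabla u(x,t)=0$. Then $2s|\nabla u|-su_t+o(s)\le0$; divide by $s$ and let $s\downarrow0$ to get $u_t\ge2|\nabla u|$. In the original variables this is $u_t\ge c^*|\nabla u|$. For the critical front $\varphi_{c^*}(x\cdot v+c^*t)$ both sides equal $c^*\varphi_{c^*}'>0$, so no larger constant is possible.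
\end{proof}

\begin{thebibliography}{1}
\bibitem{TF}
\emph{Travelling Fronts and Entire Solutions of the Fisher-KPP Equation in $\mathbb{R}^N$},
doi:10.1007/pl00004238,
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/PL00004238.pdf}.
\end{thebibliography}
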